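\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Zeros of the flow polynomials of complete graphs}


\begin{abstract}
We prove that for every $n\ge 3$ all complex zeros $z$ of the flow polynomial $F(K_n;\lambda)$ of the complete graph $K_n$ satisfy $|z-1|\le 2$, hence $|z|\le 3$, with equality only for $n=4$, $z=3$. This proves a conjecture that these zeros are uniformly bounded. We also determine how fast the zeros approach the disk $|\lambda-1|\le1$: the largest value of $|z-1|$ is $1+(2\log n-2-2\log\tau_*+o(1))/n$, where $\tau_*$ is the smallest modulus of a zero $t$ of $\sum_j y^{\binom j2}t^j/j!$, taken over all $y$ with $|y|=1$. Finally, the zeros become uniformly distributed on the circle $|\lambda-1|=1$.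
\end{abstract}

\section{The question and the results}

Let $G=(V,E)$ be a finite graph with a fixed orientation of its edges, and let $A$ be a finite abelian group of order $\lambda$. A \emph{nowhere-zero $A$-flow} is a map $f:E\to A\setminus\{0\}$ such that at every vertex the sum of $f$ over the incoming edges equals the sum over the outgoing edges. The number of such flows depends only on $\lambda$ and is given by a polynomial $F(G;\lambda)$, the \emph{flow polynomial} of $G$. In terms of the Tutte polynomial, $F(G;\lambda)=(-1)^{|E|-|V|+k(G)}\,T(G;0,1-\lambda)$, where $k(G)$ is the number of components.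

We study the complex zeros of $F(K_n;\lambda)$, counted with multiplicity. For $n=2$ the graph is a bridge and $F$ vanishes identically, so let $n\ge3$. The first cases, computed in Section~\ref{sec:formula}, are
\[
F(K_3;\lambda)=\lambda-1,\qquad F(K_4;\lambda)=(\lambda-1)(\lambda-2)(\lambda-3).
\]
These might suggest that the zeros spread out as $n$ grows, as they do for the chromatic polynomial $\lambda(\lambda-1)\cdots(\lambda-n+1)$ of $K_n$. But $F(K_n;\lambda)$ has degree $(n-1)(n-2)/2$, and a short computation (fact (b) in Section~\ref{sec:formula}) shows that it has a simple zero at $1$ and that the other $n(n-3)/2$ zeros satisfy $\prod|z_j-1|=(n-2)!$. For $n\ge4$ the geometric mean of the numbers $|z_j-1|$ is therefore $((n-2)!)^{2/(n(n-3))}$, which tends to $1$ as $n\to\infty$. This suggests that most zeros are near the circle $|\lambda-1|=1$, and the question is whether some of them stray. The following conjecture is posed in \cite{thesis}: \emph{the zeros of the flow polynomials of the complete graphs lie in a bounded region of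 the complex plane.} We prove it, with the optimal bound.

\begin{theorem}\label{thm:disk}
For every $n\ge3$, every zero $z$ of $F(K_n;\lambda)$ satisfies $|z-1|\le2$, and hence $|z|\le3$. Equality in either inequality holds only for $n=4$, $z=3$. In particular $R=3$ is the smallest constant with $|z|\le R$ for all $n\ge 3$ and all zeros $z$ of $F(K_n;\lambda)$.
\end{theorem}

For large $n$ much more is true. Put
\[
E(t,y)=\sum_{j\ge0}y^{\binom j2}\frac{t^j}{j!}\quad(|y|\le1),\qquad
\tau_*=\min\{|t|:\ E(t,y)=0,\ |y|=1\}.
\]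
The series converges uniformly for $|y|\le1$ and $t$ in a compact set, so $E$ is continuous in $(t,y)$ and entire in $t$. The set of $(t,y)$ in question is closed, and it is not empty: $\binom j2$ is even exactly for $j\equiv0,1 \pmod 4$, so $E(t,-1)=\cos t+\sin t$, which vanishes at $t=-\pi/4$. Thus the minimum exists and $\tau_*\le\pi/4<1$. Since $|E(t,y)-1|\le e^{|t|}-1$, also $\tau_*\ge\ln2$. Let
\[
M_n=\max\{|z-1|:\ F(K_n;z)=0\}.
\]

\begin{theorem}\label{thm:asym}
We have
\[
\lim_{n\to\infty}\frac{M_n^{\,n/2}}{n}=\frac1{e\,\tau_*},\qquad\text{equivalently}\qquad M_n=1+\frac{2\log n-2-2\log\tau_*+o(1)}{n}.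
\]
Moreover $M_n\ge((n-2)!)^{2/(n(n-3))}>1$ for all $n\ge4$.
\end{theorem}

\begin{theorem}\label{thm:dist}
For $n\ge3$, $F(K_n;\lambda)$ has a simple zero at $\lambda=1$. For its other $n(n-3)/2$ zeros $z_j$, where $n\ge4$,
\[
\sum_j\bigl(\log M_n-\log|z_j-1|\bigr)=n\bigl(-\log\tau_*+o(1)\bigr),
\]
with non-negative summands. Hence for each $K>0$ all but $O(n^2/K)$ of these zeros satisfy $\log M_n-\frac Kn\le\log|z_j-1|\le\log M_n$. The normalized zero-counting measures of $F(K_n;\lambda)$ converge weakly to the uniform measure on the circle $|\lambda-1|=1$.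
\end{theorem}

\paragraph{Plan.} Everything rests on one formula: in the variable $y=1-\lambda$, a power of $\lambda$ times $F(K_n;\lambda)$ is, up to sign, a sum over set partitions of $[n]=\{1,\dots,n\}$, in which the one-block partition contributes the leading term $y^{\binom n2}$. For $|y|\ge2$ the other terms cannot cancel this one, except when $n=4$ and $y=-2$; that is Theorem~\ref{thm:disk}. As $|y|$ approaches $1$, the partitions into small blocks catch up. They do so at $|y|=(\kappa n)^{2/n}$ with the critical constant $\kappa=1/(e\tau_*)$, which comes from the zeros of a generating function (Section~\ref{sec:threshold}). Above the critical radius there are no zeros (Section~\ref{sec:upper}). If there were also none in a range below it, the leading term would control the polynomial down to a smaller radius, and this contradicts the size of the polynomial on the unit circle (Section~\ref{sec:lower}).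

\section{A sum over set partitions}\label{sec:formula}

Throughout, $y=1-\lambda$ and $m=\binom n2$. For a partition $\pi$ of $V=[n]$ let $b(\pi)$ be the number of blocks, $q(\pi)=\sum_B\binom{|B|}2$ the number of edges of $K_n$ inside blocks, and $c(\pi)=m-q(\pi)$ the number of edges between blocks. Write $(\lambda)_b=\lambda(\lambda-1)\cdots(\lambda-b+1)$ and
\[
P_b(y)=(-1)^{b-1}\,y(y+1)\cdots(y+b-2),\qquad P_1=1 .
\]
Since $\lambda-1-j=-(y+j)$, we have $(\lambda)_b=\lambda P_b(1-\lambda)$.

\begin{proposition}\label{prop:W}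
As polynomials, with $y=1-\lambda$,
\begin{equation}\label{eq:W}
(-1)^m\lambda^{n-1}F(K_n;\lambda)=W_n(y),\qquad W_n(y):=\sum_\pi P_{b(\pi)}(y)\,y^{q(\pi)},
\end{equation}
and
\begin{equation}\label{eq:lW}
\lambda W_n(y)=\sum_\pi(\lambda)_{b(\pi)}\,y^{q(\pi)} .
\end{equation}
\end{proposition}

\begin{proof}
Formula \eqref{eq:lW} follows from the definition of $W_n$ and $(\lambda)_b=\lambda P_b(y)$. For \eqref{eq:W}, let $\lambda$ be a positive integer, $A=\mathbb Z/\lambda$ and $\omega=e^{2\pi i/\lambda}$. For $s\in A$, the average of $\omega^{xs}$ over $x\in A$ is $1$ if $s=0$ and $0$ otherwise. Use this at each vertex $v$ to detect the flow condition, with a variable $x_v\in A$. Summing over all $f:E\to A\setminus\{0\}$ first, the sum factors over the edges: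
\[
F(K_n;\lambda)=\lambda^{-n}\sum_{x:V\to A}\ \prod_{u\to v}\ \sum_{a\ne0}\omega^{a(x_v-x_u)} .
\]
The inner sum is $\lambda-1$ if $x_u=x_v$ and $-1$ otherwise. So the product is $(-1)^m(1-\lambda)^{\mathrm{mono}(x)}$, where $\mathrm{mono}(x)$ counts the edges whose two ends have the same value under $x$. Group the $x$ by the partition $\pi$ of $V$ into level sets; a partition with $b$ blocks arises from $(\lambda)_b$ maps, and $\mathrm{mono}(x)=q(\pi)$. Hence $(-1)^m\lambda^nF(K_n;\lambda)=\sum_\pi(\lambda)_{b(\pi)}y^{q(\pi)}=\lambda W_n(y)$ for all positive integers $\lambda$, and so as polynomials. Divide by $\lambda$.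
\end{proof}

So the zeros of $W_n$ are the numbers $1-z$ with $z$ a zero of $F(K_n;\cdot)$, together with $n-1$ additional copies of $y=1$. In particular, every zero of $W_n$ with $|y|>1$ comes from a zero of $F$.

\paragraph{The cases $n=3,4$.} Listing partitions by the sizes of their blocks, we find
\begin{align*}
W_3&=y^3+3P_2\,y+P_3=y^3-3y^2+(y^2+y)=y(y-1)^2,\\
W_4&=y^6+4P_2\,y^3+3P_2\,y^2+6P_3\,y+P_4\\
&=y^6-4y^4-3y^3+6(y^3+y^2)-(y^3+3y^2+2y)\\
&=y^6-4y^4+2y^3+3y^2-2y=(y-1)^3\,y(y+1)(y+2).
\end{align*}
Substituting $y=1-\lambda$ gives the formulas for $F(K_3;\lambda)$ and $F(K_4;\lambda)$ in Section~1. The case $n=4$ shows the mechanism: one block gives $y^6$, and every other partition contributes lower degree, since each cut edge costs a factor $y$ while each new block returns only one. At $|y|=2$ the lower terms are still just able to cancel $y^6$, at the point $y=-2$. For larger $n$ the gap after the leading term widens, as we now record.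

\begin{itemize}
\item[(a)] \emph{Top coefficients.} The summand of $\pi$ has degree $b-1+q=m-(c-(b-1))$. Splitting a block into two raises $b$ by $1$ and $c$ by at least $1$, so $c-(b-1)$ does not decrease under refinement. Every $\pi$ with $b\ge2$ refines, or equals, a partition into two blocks, of sizes $l$ and $n-l$, for which $c=l(n-l)\ge n-1$. So $c-(b-1)\ge n-2$ whenever $b\ge2$, and
\[
W_n=y^m+(\text{terms of degree}\le m-(n-2)).
\]
In particular $F(K_n;\lambda)$ has degree $m-(n-1)=(n-1)(n-2)/2$.

\item[(b)] \emph{Bottom coefficient.} The summand of a partition with $b\ge2$ is divisible by $y^{1+q(\pi)}$, and $q(\pi)=0$ only for the partition into singletons; the one-block summand is $y^m$ with $m\ge3$. Hence $W_n(y)=(-1)^{n-1}(n-2)!\,y+O(y^2)$ as $y\to 0$, so $y=0$ is a simple zero. As $W_n$ is monic, the product of the absolute values of its other $m-1$ zeros is $(n-2)!$. Of these, $n-1$ are the additional zeros at $y=1$. So $\lambda=1$ is a simple zero of $F(K_n;\lambda)$, and the other $n(n-3)/2$ zeros $z_j$ satisfy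
\begin{equation}\label{eq:prod}
\prod_j|z_j-1|=(n-2)!\,.
\end{equation}
Consequently $M_n\ge((n-2)!)^{2/(n(n-3))}>1$ for $n\ge4$, the last claim of Theorem~\ref{thm:asym}.
\end{itemize}

\section{The disk $|\lambda-1|\le2$}\label{sec:disk}

We prove Theorem~\ref{thm:disk} by showing that for $n\ge3$ and $|y|\ge2$ we have $W_n(y)\ne0$, except for $n=4$, $y=-2$. A crude comparison of the leading term with the sum of absolute values of all other summands works for $n\ge7$. It cannot work for all small $n$, because of the exception, and for $n=5,6$ one first has to use cancellation between different partition types.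

\paragraph{$n=3,4$.} The factorizations of Section~\ref{sec:formula} show that $W_3$ has no zero with $|y|\ge2$, and that $W_4$ has only $y=-2$.

\paragraph{$n=5,6$.} We use $P_2=-y$, $P_3=y^2+y$, $P_4=-(y^3+3y^2+2y)$, $P_5=y^4+6y^3+11y^2+6y$ and $P_6=-(y^5+10y^4+35y^3+50y^2+24y)$. For $n=5$, the block sizes $5$; $41$; $32$; $311$; $221$; $2111$; $1^5$ occur $1,5,10,10,15,10,1$ times, so
\begin{align*}
W_5&=y^{10}+5P_2y^6+10P_2y^4+10P_3y^3+15P_3y^2+10P_4y+P_5\\
&=y^{10}-5y^7-10y^5+10(y^5+y^4)+15(y^4+y^3)-10(y^4+3y^3+2y^2)\\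
&\qquad+(y^4+6y^3+11y^2+6y)\\
&=y^{10}-5y^7+16y^4-9y^3-9y^2+6y .
\end{align*}
For $n=6$, the block sizes $6$; $51$; $42$; $411$; $33$; $321$; $3111$; $222$; $2211$; $21^4$; $1^6$ occur $1,6,15,15,10,60,20,15,45,15,1$ times, so
\begin{align*}
W_6&=y^{15}+6P_2y^{10}+15P_2y^7+15P_3y^6+10P_2y^6+60P_3y^4+20P_4y^3\\
&\qquad+15P_3y^3+45P_4y^2+15P_5y+P_6\\
&=y^{15}-6y^{11}-15y^8+15(y^8+y^7)-10y^7+60(y^6+y^5)-20(y^6+3y^5+2y^4)\\
&\qquad+15(y^5+y^4)-45(y^5+3y^4+2y^3)+15(y^5+6y^4+11y^3+6y^2)\\
&\qquad-(y^5+10y^4+35y^3+50y^2+24y)\\
&=y^{15}-6y^{11}+5y^7+40y^6-16y^5-80y^4+40y^3+40y^2-24y .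
\end{align*}
The sum of the absolute values of the lower-order terms, divided by $|y|^m$, decreases in $|y|$, so it is enough that it is less than $1$ at $|y|=2$. There the absolute values of the lower-order terms total
\begin{gather*}
640+256+72+36+12=1016<1024=2^{10}\qquad(n=5),\\
12288+640+2560+512+1280+320+160+48=17808<32768=2^{15}\qquad(n=6).
\end{gather*}

\paragraph{$n\ge7$.} Let $r=|y|\ge2$. The summand of $\pi$ in $W_n(y)/y^m$ is $P_b(y)y^{-c}$. By fact (a), $c\ge b-1$, so
\[
|P_b(y)|\,r^{-c}\le r^{b-1-c}\prod_{j=0}^{b-2}\Bigl(1+\frac jr\Bigr)\le2^{b-1-c}\prod_{j=0}^{b-2}\Bigl(1+\frac j2\Bigr)=2^{-c}\prod_{j=0}^{b-2}(2+j)=b!\,2^{-c}.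
\]
The factor $b!$ is just right: it counts the orderings of the blocks. So
\[
\Bigl|\frac{W_n(y)}{y^m}-1\Bigr|\le A_n-1,\qquad A_n:=\sum_\pi b(\pi)!\,2^{-c(\pi)},
\]
and $A_n$ is the sum of $2^{-c}$ over all \emph{ordered} set partitions of $[n]$. If the first block has size $j<n$, it sends $j(n-j)$ edges to the rest, and the rest is an ordered set partition of $n-j$ points. Hence
\[
A_n=1+\sum_{j=1}^{n-1}\binom nj2^{-j(n-j)}A_{n-j}.
\]
This gives $A_1=1$, $A_2=2$, and
\begin{align*}
A_3&=1+\tfrac34\cdot2+\tfrac34=3.25,\\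
A_4&=1+\tfrac12\cdot3.25+\tfrac38\cdot2+\tfrac12=3.875,\\
A_5&=1+\tfrac5{16}\cdot3.875+\tfrac{10}{64}\cdot3.25+\tfrac{10}{64}\cdot2+\tfrac5{16}=3.34375,\\
A_6&=1+\tfrac6{32}\cdot3.34375+\tfrac{15}{256}\cdot3.875+\tfrac{20}{512}\cdot3.25+\tfrac{15}{256}\cdot2+\tfrac6{32}<2.2857,\\
A_7&<1+\tfrac7{64}\cdot2.2857+\tfrac{21}{1024}\cdot3.34375+\tfrac{35}{4096}(3.875+3.25)+\tfrac{21}{1024}\cdot2+\tfrac7{64}<1.54 .
\end{align*}
Let $n\ge8$ and assume inductively that $A_k\le3.875$ for $k<n$ and $A_{n-1}<2$. The terms $j=1$ and $j=n-1$ together are at most $n2^{-(n-1)}(2+1)$. For $2\le j\le n-2$ we have $j(n-j)\ge2(n-2)$, so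
\[
A_n-1\le3n\,2^{-(n-1)}+3.875\cdot2^n\cdot2^{-2(n-2)}=(6n+62)\,2^{-n}\le\tfrac{110}{256}<1 .
\]
So $A_n<2$ for all $n\ge7$, and $W_n(y)\neq0$ for $|y|\ge2$.

\begin{proof}[Proof of Theorem~\ref{thm:disk}]
By the above, every zero $z=1-y$ of $F(K_n;\lambda)$ has $|z-1|\le2$, with equality only for $n=4$, $z=3$. Then $|z|\le1+|z-1|\le3$, and $|z|=3$ forces $|z-1|=2$, so again $n=4$, $z=3$. This zero does occur, so $R=3$ is optimal.
\end{proof}

\section{Where the threshold comes from}\label{sec:threshold}

We begin with a heuristic. For large $n$ we look for the smallest radius down to which $y^m$ dominates $W_n$. The natural first competitor is the partition into singletons. By \eqref{eq:lW}, it contributes $(\lambda)_n=n!\,[t^n](1+t)^\lambda$ to $\lambda W_n$, where $[t^n]$ denotes the coefficient of $t^n$. Near a point of the unit circle $|y|=1$ other than $\pm1$, the coefficient $[t^n](1+t)^{\lambda}$ neither grows nor decays exponentially. So the two contributions balance when $|y|^m$ is about $n!$. Therefore we put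
\[
|y|=(\kappa n)^{2/n},\qquad\text{so that}\qquad|y|^m=(\kappa n)^{n-1},\qquad\frac{n!}{|y|^m}=(e\kappa)^{-n}e^{o(n)} ,
\]
and in this two-term model the threshold is $\kappa=1/e$.

The scale is right but the constant is not, because many other partitions into small blocks have contributions of the same order of magnitude up to exponential factors. Admit blocks of size $2$ as well: by Lemma~\ref{lem:exp} below, $(1+t)^\lambda$ is replaced by $(1+t+yt^2/2)^\lambda$, whose $n$-th coefficient grows like $\tau^{-n}$ on the exponential scale, where $\tau$ is the smallest modulus of a zero of $1+t+yt^2/2$ (if that zero is simple and alone on its circle, and $\lambda$ is not a non-negative integer). If $|y|=1$ and $1+t+yt^2/2=0$, then $|t|^2/2=|1+t|\ge1-|t|$, so $|t|\ge\sqrt3-1=0.732\ldots$, with equality for $y=-1$, $t=1-\sqrt3$. Points $y$ near $-1$ on the circle have zeros of almost this modulus. So with blocks of size at most $2$ the model constant moves from $1/e$ to $1/(e(\sqrt3-1))$. Admitting all block sizes leads to $E(t,y)$ and to $1/(e\tau_*)$.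

There are two difficulties in turning this into a proof. First, for $|y|>1$ the series $E(t,y)$ diverges for every $t\ne0$: large blocks are no longer negligible. We treat blocks larger than $n/2$, of which there is at most one, separately, and truncate $E$ at $j\le n/2$. Second, a large value of $W_n$ on the unit circle does not by itself produce a zero near the critical radius. For that we use a normal family argument in Section~\ref{sec:lower}. The rest of this section gives the exact formulas.

\begin{lemma}[Exponential formula]\label{lem:exp}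
For numbers $w_1,w_2,\dots$, a number $\mu$, and $l\ge1$,
\[
\sum_{\pi\text{ of }[l]}(\mu)_{b(\pi)}\prod_{B\in\pi}w_{|B|}=l!\,[t^l]\Bigl(1+\sum_{j\ge1}w_j\frac{t^j}{j!}\Bigr)^{\mu},
\]
where the power of a series $g$ with constant term $1$ means $\exp(\mu\log g)$.
\end{lemma}

\begin{proof}
For a positive integer $\mu$, expanding the $\mu$-fold product shows that the right side is the sum over all maps $[l]\to[\mu]$ of the product of the $w_{|B|}$ over the non-empty fibers $B$. Grouping maps by the partition into fibers gives the left side. Both sides are polynomials in $\mu$.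
\end{proof}

With $w_j=y^{\binom j2}$ and $\mu=\lambda$, formula \eqref{eq:lW} becomes, for $|y|\le1$,
\begin{equation}\label{eq:circle}
\lambda W_n(y)=n!\,[t^n]E(t,y)^\lambda .
\end{equation}

To go outside the unit circle, let $N=\lfloor n/2\rfloor$ and
\[
E_N(t,y)=\sum_{j=0}^Ny^{\binom j2}\frac{t^j}{j!},\qquad h_n(y)=\frac{W_n(y)}{y^m}.
\]

\begin{proposition}\label{prop:split}
For $y\ne0,1$,
\begin{equation}\label{eq:split}
h_n(y)=1+\sum_{1\le l<n/2}\frac{n!}{(n-l)!}\,y^{-l(2n-l-1)/2}\,\alpha_l(y)+n!\,y^{-m}\beta_n(y),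
\end{equation}
where
\[
\alpha_l=[t^l]\,E_N(t,y)^{-y},\qquad\beta_n=[t^n]\,\frac{E_N(t,y)^\lambda-1}\lambda .
\]
\end{proposition}

\begin{proof}
In \eqref{eq:lW}, consider first the partitions having a block of size $n-l>n/2$; this block is unique. For $l=0$ the contribution is $\lambda y^m$. For $l\ge1$ there are $\binom nl$ choices of the block. The other points form a partition of an $l$-set with some number $s\geq 1$ of blocks, and
\[
(\lambda)_{1+s}=\lambda(\lambda-1)_s=\lambda(-y)_s,\qquad\binom{n-l}2-\binom n2=-\frac{l(2n-l-1)}2 .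
\]
All blocks of the rest have size at most $l\le N$, so Lemma~\ref{lem:exp} with $\mu=-y$ gives the total $\lambda\binom nl\,y^{\binom{n-l}2}\,l!\,\alpha_l$. The remaining partitions have all blocks of size at most $N$, and by Lemma~\ref{lem:exp} with $\mu=\lambda$ they contribute $n!\,[t^n]E_N^\lambda=\lambda\, n!\,\beta_n$. Divide by $\lambda y^m$.
\end{proof}

\section{No zeros above the critical radius}\label{sec:upper}

To estimate $\alpha_l$ and $\beta_n$ by Cauchy's inequality, we must know that $E_N$ has no zeros in a fixed disk $|t|\le\rho$. By the definition of $\tau_*$, this holds for $E$ on the unit circle when $\rho<\tau_*$. The next lemma transfers it to the circles $|y|=(\kappa n)^{2/n}$. The point is that up to $j=n/2$ the growth of $|y|^{\binom j2}$ is still beaten by $j!$.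

\begin{lemma}\label{lem:approx}
Fix $\kappa>0$, $\rho>0$ and put $r_n=(\kappa n)^{2/n}$. Then $|E_N(t,y)-E(t,y/|y|)|\to0$ as $n\to\infty$, uniformly for $1\le|y|\le r_n$ and $|t|\le\rho$.
\end{lemma}

\begin{proof}
Let $n$ be so large that $\kappa n>1$. The difference is at most
\[
\sum_{j\le N}\bigl(r_n^{\binom j2}-1\bigr)\frac{\rho^j}{j!}+\sum_{j>N}\frac{\rho^j}{j!},
\]
and the second sum tends to $0$. In the first, the terms $j=0,1$ vanish, and each term with fixed $j$ tends to $0$ because $r_n\to1$. To apply dominated convergence, note that $r_n^{\binom j2}\le r_n^{j^2/2}=(\kappa n)^{j^2/n}$. The function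
\[
j\mapsto\frac jn\log(\kappa n)-\frac12\log j
\]
is convex on $[1,n/2]$, and its values at the two ends, $\frac1n\log(\kappa n)$ and $\frac12\log(2\kappa)$, are bounded above independently of $n$. Hence $(\kappa n)^{j/n}\le C\sqrt j$ with $C=C(\kappa)$, for $1\le j\le N$. So the $j$-th term of the first sum is at most
\[
\frac{(C\sqrt j\,\rho)^j}{j!}\le\Bigl(\frac{Ce\rho}{\sqrt j}\Bigr)^j,
\]
by $j!\ge(j/e)^j$. This does not depend on $n$ and is summable.
\end{proof}

\begin{lemma}\label{lem:h}
Let $\kappa>0$ and $0<\rho<\tau_*$. There are $C,n_0$ such that for $n\ge n_0$ and $|y|\ge r_n=(\kappa n)^{2/n}$,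
\[
|h_n(y)-1|\le C\bigl(n^{-1/2}+n^{3/2}(e\rho\kappa)^{-n}\bigr).
\]
\end{lemma}

\begin{proof}
By fact (a), $h_n-1$ is a polynomial in $1/y$ without constant term. By the maximum principle we may therefore assume $|y|=r_n=:r$. Let $n$ be so large that $1<r\le2$; then $y\ne 0,1$ and $|\lambda|\le3$.

\emph{Bounds for the coefficients.} By compactness and $\rho<\tau_*$,
\[
\delta=\min\{|E(t,\hat y)|:\ |t|\le\rho,\ |\hat y|=1\}>0 .
\]
By Lemma~\ref{lem:approx}, applied with radius $\rho+1$, for large $n$ we have $|E_N|\ge\delta/2$ on $|t|\le\rho$ and $|E_N|\le e^{\rho+1}+1$ on $|t|\le\rho+1$. Cauchy's estimate on disks of radius $1$ gives $|\partial_tE_N|\le e^{\rho+1}+1$ on $|t|\le\rho$. So the branch of $\log E_N$ vanishing at $t=0$ exists on $|t|\le\rho$. Integrating its derivative $\partial_tE_N/E_N$ from $0$, we see that it is bounded there by $L=2\rho(e^{\rho+1}+1)/\delta$. Since $|(e^{\lambda u}-1)/\lambda|\le|u|e^{|\lambda||u|}$, we get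
\[
|E_N^{-y}|\le e^{2L},\qquad\Bigl|\frac{E_N^\lambda-1}\lambda\Bigr|\le Le^{3L}\qquad(|t|\le\rho).
\]
Hence $|\alpha_l|\le C_0\rho^{-l}$ and $|\beta_n|\le C_0\rho^{-n}$ with a constant $C_0$ independent of $n$, $l$ and $y$.

\emph{The terms of \eqref{eq:split}.} For $1\le l<n/2$ we have $n!/(n-l)!\le n^l$ and $l(2n-l-1)/2\ge l(\frac{3n}4-\frac12)$, and $r^{3n/4}=(\kappa n)^{3/2}$. So the $l$-th term is at most
\[
C_0\bigl(n\,\rho^{-1}(\kappa n)^{-3/2}r^{1/2}\bigr)^l\le C_0\,(C'n^{-1/2})^l
\]
with a constant $C'$, and the sum over $l$ is $O(n^{-1/2})$. For the last term, $r^m=(\kappa n)^{n-1}$ and $n!\le e\sqrt n\,(n/e)^n$ give the bound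
\[
C_0\,n!\,\rho^{-n}(\kappa n)^{-(n-1)}=O\bigl(n^{3/2}(e\rho\kappa)^{-n}\bigr).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:upper}
Let $\kappa>1/(e\tau_*)$. Then $h_n\to1$ uniformly on $|y|\ge(\kappa n)^{2/n}$ as $n\to\infty$. Consequently $\limsup_{n\to\infty} M_n^{n/2}/n\le1/(e\tau_*)$.
\end{proposition}

\begin{proof}
Choose $\rho<\tau_*$ with $e\rho\kappa>1$ and apply Lemma~\ref{lem:h}. For large $n$ there are then no zeros of $W_n$ in $|y|\ge(\kappa n)^{2/n}$, so $M_n<(\kappa n)^{2/n}$, that is, $M_n^{n/2}/n<\kappa$. Let $\kappa\downarrow1/(e\tau_*)$.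
\end{proof}

\section{Zeros at the critical radius}\label{sec:lower}

We now show that $\liminf M_n^{n/2}/n\ge1/(e\tau_*)$. For $\kappa<1/(e\tau_*)$ Lemma~\ref{lem:h} gives only a bound for $|h_n|$ that is exponential in $n$. If, however, $h_n$ had no zeros in $|y|>(\kappa n)^{2/n}$, then $h_n^{1/n}$ would be holomorphic (on a suitable covering) and bounded, and it would be close to $1$ for larger $|y|$, by Proposition~\ref{prop:upper}. It would then be close to $1$ on every circle $|y|=(\kappa'n)^{2/n}$ with $\kappa'>\kappa$, and $W_n$ would be too small on the unit circle. To see that $W_n$ is really large there we compute the asymptotics of the coefficient in \eqref{eq:circle}, and for this we need to know that the zero of $E(\cdot,y)$ nearest to the origin is simple and is the only zero in a larger disk.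

\begin{lemma}\label{lem:jensen}
For $|y|=1$, $E(\cdot,y)$ has at most one zero in $|t|\le1$, counted with multiplicity.
\end{lemma}

\begin{proof}
Recall Jensen's formula: for $g$ analytic near $|t|\le R$ with $g(0)=1$, the mean of $\log|g|$ over $|t|=R$ is $\sum\log(R/|a|)$, summed over the zeros $a$ of $g$ in $|t|<R$. If $E(\cdot,y)$ had two zeros in $|t|\le1$, then Jensen's formula with $R=\frac32$, concavity of the logarithm, and Parseval's identity would give
\[
2\log\tfrac32\le\frac1{2\pi}\int_0^{2\pi}\log\bigl|E(\tfrac32e^{i\theta},y)\bigr|\,d\theta\le\frac12\log\sum_{j\ge0}\frac{(9/4)^j}{j!^2}.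
\]
The terms $j\le3$ of the last sum total less than $4.8321$. From $j=4$ on, each term is at most $9/64$ times the preceding one, and the term $j=3$ is less than $0.3165$, so the rest is at most $0.3165\cdot\frac9{55}<0.052$. So the sum is less than $4.89$, while $2\log\frac32=\frac12\log5.0625$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:lower}
$\liminf_{n\to\infty}M_n^{n/2}/n\ge1/(e\tau_*)$.
\end{proposition}

\begin{proof}
Suppose not. Then there are $0<\kappa<1/(e\tau_*)$ and an infinite set $S$ such that $M_n\le(\kappa n)^{2/n}$ for all $n\in S$. Fix $\kappa',K$ with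
\[
\kappa<\kappa'<\frac1{e\tau_*}<K ,
\]
and let $n\in S$ be large, so that in particular $\kappa n>1$. Then $h_n$ has no zeros in $|y|>(\kappa n)^{2/n}$, since zeros of $W_n$ with $|y|>1$ come from zeros of $F$.

\emph{Step 1: $\max_{|y|=(\kappa'n)^{2/n}}|h_n(y)|^{1/n}\to1$ as $n\to\infty$ in $S$.} By Lemma~\ref{lem:h}, with this $\kappa$ and any $\rho<\tau_*$, there is $C_1$ with $|h_n|\le e^{C_1n}$ on $|y|\ge(\kappa n)^{2/n}$ for all large $n$. Put
\[
y(\zeta)=\exp\Bigl(\frac{2\log n+\zeta}n\Bigr),\qquad\zeta\in P=\{\mathrm{Re}\,\zeta>2\log\kappa\}.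
\]
This change of variable turns the circle $|y|=(sn)^{2/n}$ into the line $\mathrm{Re}\,\zeta=2\log s$, which does not depend on $n$. The function $h_n(y(\zeta))$ has no zeros in the half-plane $P$. By Proposition~\ref{prop:upper} it tends to $1$ uniformly on $\mathrm{Re}\,\zeta\ge2\log K$. So for large $n$ its principal logarithm is defined there and extends to a holomorphic logarithm $\ell_n$ on the simply connected set $P$. Put $f_n=\exp(\ell_n/n)$. Then
\[
|f_n(\zeta)|=|h_n(y(\zeta))|^{1/n}\le e^{C_1}\quad\text{on }P,\qquad f_n\to1\ \text{ uniformly on }\mathrm{Re}\,\zeta\ge2\log K .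
\]
Choose $\zeta_n$ with $\mathrm{Re}\,\zeta_n=2\log\kappa'$ such that $|f_n(\zeta_n)|$ is the maximum in the claim, and let $g_n(\zeta)=f_n(\zeta+i\,\mathrm{Im}\,\zeta_n)$. By Montel's theorem, every subsequence of $(g_n)_{n\in S}$ has a further subsequence converging locally uniformly on $P$. The limit is holomorphic and equals $1$ for $\mathrm{Re}\,\zeta>2\log K$, hence everywhere. So $f_n(\zeta_n)=g_n(2\log\kappa')\to1$.

\emph{Step 2: $W_n$ is small on the unit circle.} By Step 1, $|W_n|=|h_n|\,|y|^m\le e^{o(n)}(\kappa'n)^{n-1}$ on $|y|=(\kappa'n)^{2/n}$. By the maximum principle the same bound holds for $|y|\le1$. By \eqref{eq:circle} and $n!\ge(n/e)^n$, for each fixed $y$ with $|y|=1$,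
\begin{equation}\label{eq:small}
\bigl|[t^n]E(t,y)^{1-y}\bigr|=\frac{|1-y|\,|W_n(y)|}{n!}\le e^{o(n)}(e\kappa')^n\qquad(n\to\infty,\ n\in S).
\end{equation}

\emph{Step 3: for some $y$ the coefficient is larger.} Choose $|y_*|=1$ and $t_*$ with $E(t_*,y_*)=0$ and $|t_*|=\tau_*$. Then $\tau_*<\min(1,1/(e\kappa'))$. As $y\to y_*$ on the unit circle, $E(\cdot,y)\to E(\cdot,y_*)$ locally uniformly, and $E(\cdot,y_*)\not\equiv0$. By Hurwitz's theorem we can choose $y_0$ close to $y_*$ with $|y_0|=1$, $y_0\ne\pm1$, such that $E(\cdot,y_0)$ has a zero $t_0$ with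
\[
|t_0|<\min\Bigl(1,\frac1{e\kappa'}\Bigr).
\]
By Lemma~\ref{lem:jensen}, $t_0$ is simple and is the only zero in $|t|\le1$. Put $\lambda_0=1-y_0$, which is not real. The quotient $E(t,y_0)/(1-t/t_0)$ has no zeros in a disk slightly larger than $|t|\le1$ and equals $1$ at $t=0$. Let $H$ be its power with exponent $\lambda_0$. Then
\[
E(t,y_0)^{\lambda_0}=(1-t/t_0)^{\lambda_0}H(t),\qquad H(t)=\sum_ka_kt^k,
\]
with $H$ analytic in a neighborhood of $|t|\le1$ and $H(t_0)\ne0$; in particular $\sum|a_k|<\infty$.

Let $b_n=[t^n](1-t/t_0)^{\lambda_0}=\binom{\lambda_0}n(-1/t_0)^n$. As $\lambda_0$ is not a non-negative integer, $b_n\ne0$ for all $n$, and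
\[
\frac{b_{n-1}}{b_n}=\frac{n\,t_0}{n-1-\lambda_0}\longrightarrow t_0 .
\]
Since $|t_0|<1$, there is $m_0$ with $|b_{k-1}/b_k|\le1$ for $k>m_0$. It follows that $|b_{n-k}/b_n|\le C$ for all $n\ge m_0$ and $0\le k\le n$: this holds with constant $1$ if $n-k\ge m_0$, and otherwise $|b_{n-k}/b_n|\le|b_{n-k}/b_{m_0}|$, which takes only finitely many values. For fixed $k$, $b_{n-k}/b_n\to t_0^k$. By dominated convergence, as $n\to\infty$,
\[
\frac{[t^n]E(t,y_0)^{\lambda_0}}{b_n}=\sum_{k\le n}a_k\frac{b_{n-k}}{b_n}\longrightarrow\sum_ka_kt_0^k=H(t_0)\ne0 .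
\]
Since $|b_n|^{1/n}\to1/|t_0|$, we conclude that $\bigl|[t^n]E(t,y_0)^{\lambda_0}\bigr|^{1/n}\to1/|t_0|>e\kappa'$. This contradicts \eqref{eq:small} at $y=y_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:asym}]
Propositions~\ref{prop:upper} and \ref{prop:lower} give the limit. Taking logarithms,
\begin{equation}\label{eq:logM}
\log M_n=\frac2n\bigl(\log n-1-\log\tau_*+o(1)\bigr).
\end{equation}
Since $(\log M_n)^2=O((\log n)^2/n^2)=o(1/n)$, this is equivalent to the stated expansion of $M_n$. The explicit lower bound was shown after \eqref{eq:prod}.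
\end{proof}

\begin{remark}
Step 3 would fail at $y_0=-1$. There $\lambda=2$, and $E(t,-1)^2=(\cos t+\sin t)^2=1+\sin2t$ is entire: the zero at $-\pi/4$ produces no singularity, and the coefficients decay faster than exponentially. Since we have not excluded $y_*=-1$, the argument passes from $y_*$ to a nearby point $y_0$. (The point $y=1$ causes no trouble, since $E(t,1)=e^t$ has no zeros.)
\end{remark}

\section{Distribution of the zeros}\label{sec:dist}

The maximum $M_n$ and the product \eqref{eq:prod} nearly determine the moduli of the zeros; the gap after the leading term, fact (a), determines their angular distribution.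

\begin{proof}[Proof of Theorem~\ref{thm:dist}]
By fact (b), $\lambda=1$ is a simple zero. Let $y_j=1-z_j$, for $1\le j\le n(n-3)/2$, correspond to the other zeros. By \eqref{eq:prod}, \eqref{eq:logM} and Stirling's formula,
\begin{align*}
\sum_j\bigl(\log M_n-\log|y_j|\bigr)&=\frac{n(n-3)}2\log M_n-\log(n-2)!\\
&=n(\log n-1-\log\tau_*)-(n\log n-n)+o(n)\\
&=n\bigl(-\log\tau_*+o(1)\bigr).
\end{align*}
All summands are non-negative by the definition of $M_n$. So at most $\frac nK\cdot n(-\log\tau_*+o(1))=O(n^2/K)$ of them exceed $K/n$.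

For the limit measure we work in the variable $y$. Let $\mu_n$ be the normalized zero-counting measure of $F(K_n;\lambda)$ in this variable. By Theorem~\ref{thm:disk} all $\mu_n$ are supported in $|y|\le2$, so every subsequence has a weakly convergent further subsequence, and it suffices to identify an arbitrary weak limit $\mu$.

\emph{Moduli.} Let $0<\varepsilon<1$. Since $M_n\to1$, there are no zeros with $|y|>1+\varepsilon$ for large $n$. Each $y_j$ with $|y_j|<1-\varepsilon$ contributes at least $-\log(1-\varepsilon)>0$ to the sum above, because $\log M_n>0$ for $n\ge4$. So, including the zero $y=0$ (that is, $\lambda=1$), there are only $O_\varepsilon(n)$ zeros with $|y|<1-\varepsilon$, out of $(n-1)(n-2)/2$ in total. As $\varepsilon$ is arbitrary, $\mu$ is a probability measure on $|y|=1$.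

\emph{Angles.} By fact (a), the coefficients of $y^{m-1},\dots,y^{m-(n-3)}$ in $W_n$ vanish. By Newton's identities, the $k$-th power sum of the zeros of $W_n$ is $0$ for $1\le k\le n-3$. Removing the $n-1$ additional zeros at $y=1$, we see that for these $k$ the $k$-th power sum of the zeros of $F$, in the variable $y$, is $-(n-1)$. Therefore
\[
\int y^k\,d\mu_n=\frac{-(n-1)}{(n-1)(n-2)/2}=-\frac2{n-2}\longrightarrow0\qquad(k\ge1\text{ fixed},\ n\ge k+3),
\]
so $\int y^k\,d\mu=0$ for $k\ge1$. As $\mu$ lives on $|y|=1$, conjugation gives the same for $k\le-1$. Since trigonometric polynomials are dense in the continuous functions on the circle, $\mu$ is the uniform measure. Thus every weak limit is the uniform measure on $|y|=1$, and the whole sequence converges to it; in the variable $\lambda=1-y$ this is the uniform measure on $|\lambda-1|=1$.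
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis} \emph{The Complexity Of Counting Problems}, \url{https://ora.ox.ac.uk/objects/uuid:52070098-14fa-4cf1-ae6e-9f9ce6a626d8/download_file?file_format=pdf&safe_filename=603835633.pdf&type_of_work=Thesis}
\end{thebibliography}

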